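\title{Side lengths do not change the visual boundary of the right-angled Croke--Kleiner complex}

\begin{abstract}
The group $G=\langle a,b,c,d\mid [a,b]=[b,c]=[c,d]=1\rangle$ acts geometrically on the universal cover $X_l$ of the Croke--Kleiner torus complex with gluing angle $\pi/2$ in which the four generating loops have lengths $l=(l_a,l_b,l_c,l_d)$. We prove that the visual boundaries of $X_l$ and $X_{l'}$ are homeomorphic for all $l$ and $l'$, and that they are $G$-equivariantly homeomorphic if and only if $l_a/l_c=l'_a/l'_c$ and $l_b/l_d=l'_b/l'_d$. The homeomorphism is built from a folding of $X_l$ onto a Euclidean quadrant and a matching of free group trees that preserves distances up to a sublinear error.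
\end{abstract}

\section{Introduction}

Let
\[
G=\langle a,b,c,d \mid [a,b]=[b,c]=[c,d]=1\rangle ,
\]
and let $K$ be the square complex with one vertex, four edge loops $a,b,c,d$, and three unit squares attached along the relators. It is the union of three flat tori $\mathbb T_{ab}$, $\mathbb T_{bc}$, $\mathbb T_{cd}$; the outer tori are glued to the middle one along the closed geodesics $b$ and $c$, which meet in $\mathbb T_{bc}$ at one point at angle $\pi/2$. This is the Croke--Kleiner torus complex with gluing angle $\pi/2$. Given positive reals $l=(l_a,l_b,l_c,l_d)$, give the four loops these lengths and make each square a Euclidean rectangle, the $[a,b]$-square an $l_a\times l_b$ rectangle and so on. The universal cover $X_l$ of the resulting complex is a proper CAT(0) space on which $G$ acts by deck transformations, properly discontinuously and cocompactly by isometries. We write $\partial X_l$ for its visual boundary with the cone topology; the definitions are recalled in Section~\ref{sec:structure}.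

All the spaces $X_l$ are the same cell complex with the same $G$-action, and the map $X_l\to X_{l'}$ that is affine on each rectangle is $G$-equivariant and bi-Lipschitz. The boundary, however, is made of geodesic rays, and this map need not send a ray to within bounded distance of a ray. So one asks how much of the boundary survives a change of lengths. The following problem comes from \cite{source}. Put $X=X_{(1,1,1,1)}$ and fix $l$. Is there a homeomorphism $f:\partial X\to\partial X_l$ with $f(g\xi)=gf(\xi)$ for all $g\in G$ and $\xi\in\partial X$? Both actions are the deck actions with the fixed generators; twisting by an automorphism of $G$ is not allowed. And if there is no such $f$, are $\partial X$ and $\partial X_l$ homeomorphic as topological spaces? We answer both questions, for arbitrary pairs of lengths.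

\begin{theorem}\label{thm:A}
For any two length assignments $l$ and $l'$, the spaces $\partial X_l$ and $\partial X_{l'}$ are homeomorphic.
\end{theorem}

\begin{theorem}\label{thm:B}
A $G$-equivariant homeomorphism $\partial X_l\to\partial X_{l'}$ exists if and only if $l_a/l_c=l'_a/l'_c$ and $l_b/l_d=l'_b/l'_d$.
\end{theorem}

Thus $\partial X$ and $\partial X_l$ fail to be equivariantly homeomorphic exactly when $l_a\neq l_c$ or $l_b\neq l_d$, and for every such $l$ they are nevertheless homeomorphic.

The pieces of $X_l$ give no hint of Theorem~\ref{thm:B}. The boundary of the Cayley tree of a free group is its space of ends, whatever the edge lengths are. A change of the side lengths of one torus is a linear map of the plane and induces an equivariant homeomorphism of circles. The universal cover of $\mathbb T_{ab}\cup\mathbb T_{bc}$ is a product $T\times\mathbb R$ of a tree and a line; a point at infinity is an end of $T$ together with a slope, or one of two poles, and keeping the end and the slope is a homeomorphism that is equivariant for $\langle a,b,c\rangle$. The lengths become visible only to rays that travel far in one such product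 and then leave it; Section~\ref{sec:equivariant} proves Theorem~\ref{thm:B} in this way.

Once this is seen, one may guess that the topology changes too. The space $X_l$ is a tree-like union of products $T\times\mathbb R$, and a ray may pass through infinitely many of them. The set of points at infinity with a given infinite itinerary is a point or an arc (Proposition~\ref{prop:itinerary}), and Example~\ref{ex:arc} gives an itinerary that carries an arc for one choice of lengths and a single point for another. Theorem~\ref{thm:A} says that the arcs are only moved around. To prove it we give up the identification of the itineraries that $G$ provides and build a new one that respects metric data.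

The proof has three ingredients. First, a \emph{developing map} folds $X_l$ onto the quadrant $[0,\infty)^2$ and turns each ray into a monotone polygonal path that winds between obstacles, the \emph{corners}, which depend only on the itinerary (Sections~\ref{sec:developing} and~\ref{sec:infinite}). Second, after a rescaling that makes all trees grow at the same exponential rate, the trees of $X_l$ and $X_{l'}$ can be matched so that distances agree up to a sublinear error (Section~\ref{sec:trees}); applied inductively, this gives a bijection $F$ of the boundaries under which corresponding corners are close (Section~\ref{sec:F}). Third, the error in the $j$-th corner contains a term linear in $j$, and a comparison lemma shows that it is harmless: whenever two different slopes have to be told apart, the corners grow exponentially in $j$ (Sections~\ref{sec:comparison} and~\ref{sec:continuity}). The reader who wants the idea first finds it, for rays that cross a single wall, in Section~\ref{sec:onewall}.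

\section{Walls, blocks and itineraries}\label{sec:structure}

\subsection{Facts about CAT(0) spaces}

We use the following standard facts, for which see \cite{BH}. Let $Y$ be a proper CAT(0) space.

\begin{itemize}
\item[(F1)] Two points of $Y$ are joined by a unique geodesic segment. Local geodesics are geodesics. A closed, connected, locally convex subset is convex.
\item[(F2)] The visual boundary $\partial Y$ is the set of geodesic rays modulo the relation of staying at bounded distance. For $p\in Y$ and $\xi\in\partial Y$ there is a unique unit speed ray from $p$ in the class $\xi$. In the cone topology, $\xi_n\to\xi$ if and only if the rays from $p$ converge uniformly on compact sets. This topology does not depend on $p$, and it is compact and metrizable.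
\item[(F3)] If $Z\subset Y$ is closed and convex, then $\partial Z$ is a closed subspace of $\partial Y$, and the ray from a point of $Z$ to a point of $\partial Z$ stays in $Z$.
\item[(F4)] Angles between directions at a point satisfy the triangle inequality. The backward and forward directions of a geodesic make the angle $\pi$. In a convex flat subset angles are Euclidean.
\item[(F5)] In a complex built from finitely many shapes of Euclidean rectangles, the \emph{link} of a vertex is the metric graph with a vertex for each edge germ and an edge of length $\pi/2$ for each corner of a rectangle; its points are the directions at the vertex. If the complex is simply connected and no link has a cycle shorter than $2\pi$, the complex is CAT(0). Two segments that issue from a vertex in directions $p,q$ form a local geodesic if and only if $d(p,q)\ge\pi$ in the link. A subcomplex is locally convex if at each of its vertices its link contains every geodesic of length $<\pi$ of the ambient link between two of its points.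
\item[(F6)] Let $T$ be a locally finite metric tree without leaves; $\partial T$ is its space of ends. A unit speed geodesic of $T\times\mathbb R$ has the form $(p(t),z(t))$, where $p$ is a geodesic of constant speed $P\ge0$, $z$ is affine with velocity $Z$, and $P^2+Z^2=1$. Hence $\partial(T\times\mathbb R)$ consists of the pairs $(\eta,\mu)\in\partial T\times\mathbb R$, where $\mu=Z/P$ is the \emph{signed slope}, and of two \emph{poles}, given by $P=0$. A sequence $(\eta_n,\mu_n)$ converges to $(\eta,\mu)$ if and only if both entries converge, and to a pole if and only if $\mu_n\to+\infty$ or $\mu_n\to-\infty$. Points with $\mu=0$ are \emph{equatorial}.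
\end{itemize}

\subsection{The tree of blocks}

Fix $l$ and write $X=X_l$. Say that $a,c$ have \emph{type $1$} and $b,d$ have \emph{type $2$}; every rectangle has one side of each type. The link of a vertex has the vertices $a^\pm,b^\pm,c^\pm,d^\pm$ and the edges $a^\pm b^\pm$, $b^\pm c^\pm$, $c^\pm d^\pm$, with all choices of signs. It is bipartite and has no double edges, so its cycles have at least four edges and $X$ is CAT(0) by (F5).

\emph{Walls} are the components of the preimage of $\mathbb T_{bc}$ in $X$. \emph{Blocks} of type $1$ and $2$ are the components of the preimages of $\mathbb T_{ab}\cup\mathbb T_{bc}$ and $\mathbb T_{bc}\cup\mathbb T_{cd}$. Their links are the full subgraphs on $\{b^\pm,c^\pm\}$, $\{a^\pm,b^\pm,c^\pm\}$ and $\{b^\pm,c^\pm,d^\pm\}$. A link geodesic that leaves a full subgraph and returns to it runs through at least two edges outside, because a single edge with both endpoints in the subgraph belongs to it; so it has length $\ge\pi$. By (F5) and (F1), walls and blocks are convex. In particular they are simply connected, hence universal covers of their images. A wall is a Euclidean plane, the product of a $b$-line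 and a $c$-line. Since $\mathbb T_{ab}\cup\mathbb T_{bc}$ is the product of the figure eight $a\vee c$ and the loop $b$, a block of type $1$ is $T_{ac}\times\mathbb R$, and likewise a block of type $2$ is $T_{bd}\times\mathbb R$, where $T_{ac}$, $T_{bd}$ are the Cayley trees of the free groups $F(a,c)$, $F(b,d)$ with edge lengths given by $l$. We write $C=T_C\times\mathbb R_C$ for a block $C$ and call $\mathbb R_C$ its \emph{fiber}.

A \emph{line} of $T_C$ is a $c$-line if $C$ has type $1$ and a $b$-line if $C$ has type $2$. Each vertex of $T_C$ lies on exactly one line, so distinct lines are disjoint and have no common end. The walls in $C$ are the sets $M\times\mathbb R_C$ with $M$ a line. Each wall lies in exactly two blocks, one of each type, and the two factors of the wall exchange their roles: the fiber of one block is a line in the tree of the other. This is where the right angle enters the geometry.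

Distinct walls are disjoint, and so are distinct blocks of one type. If blocks of different types meet, their intersection contains the wall through a common vertex; it is convex and lies over $\mathbb T_{bc}$, so it is that wall. Identifying vertices of $X$ with elements of $G$, blocks and walls correspond to the cosets of $\langle a,b,c\rangle$, $\langle b,c,d\rangle$ and $\langle b,c\rangle$. As $G=\langle a,b,c\rangle*_{\langle b,c\rangle}\langle b,c,d\rangle$, the graph with blocks as vertices and walls as edges is the tree of this amalgam. Removing the edge $W$ from the tree writes $X$ as the union of two closed subcomplexes, the \emph{halves} of $W$, that meet exactly in $W$. Each half is convex: a segment that leaves it and returns has both crossing points in the convex set $W$, so between them it lies in $W$.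

Fix a base vertex $x_0$ and let $W_0$ be its wall. The two blocks that contain $W_0$ are the \emph{root blocks}. Each block $C$ has a \emph{parent wall} $W(C)\subset C$: it is $W_0$ for a root block, and otherwise the first edge of the path from $C$ to $W_0$ in the tree. Let $X_C$ be the half of $W(C)$ that contains $C$, and $X_C^-$ the other half. A block $D$ is a \emph{child} of $C$ if $W(D)\subset C$ and $W(D)\ne W(C)$; the children of $C$ correspond to the walls of $C$ other than $W(C)$ and have the opposite type. We have $X_C=C\cup\bigcup_D X_D$, the union over the children, the sets $X_D\setminus W(D)=X\setminus X_D^-$ are open and pairwise disjoint, and $C\cup X_C^-\subset X_D^-$. A \emph{chain} is a finite or infinite sequence of blocks $B_0,B_1,\dots$, each a child of the one before.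

\subsection{Shadows}

To record which blocks a ray really enters, define the \emph{shadow} of a block $C$ as
\[
\Omega_C=\partial X\setminus\partial X_C^- ,
\]
an open subset of $\partial X$ by (F3), and put $\partial^\circ C=\partial C\setminus\partial W(C)$.

\begin{lemma}\label{lem:shadows}
Let $C$ be a block.
\begin{itemize}
\item[(a)] For $p\in X_C^-$, a point $\xi$ lies in $\Omega_C$ if and only if the ray from $p$ to $\xi$ leaves $X_C^-$, and then it never returns. Moreover $\Omega_C\subset\partial X_C$ and $\partial X_C\cap\partial X_C^-=\partial W(C)$.
\item[(b)] $\Omega_C$ is the disjoint union of $\partial^\circ C$ and the shadows $\Omega_D$ of the children $D$ of $C$. The set $\partial X\setminus\partial W_0$ is the disjoint union of the shadows of the two root blocks.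
\item[(c)] If $D$ is a child of $C$, then $\partial C\cap\partial X_D=\partial W(D)$.
\item[(d)] If $B_0,B_1,B_2$ is a chain, then $\partial W(B_0)\cap\partial W(B_1)\cap\partial W(B_2)=\emptyset$.
\item[(e)] If $B_0,B_1,\dots$ is an infinite chain, then $\bigcap_j\Omega_{B_j}=\bigcap_j\partial X_{B_j}$, and this set is compact and nonempty.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If the ray stays in $X_C^-$, then $\xi\in\partial X_C^-$; the converse is (F3). A ray that has left the convex set $X_C^-$ cannot return, so from then on it lies in $X_C$ and $\xi\in\partial X_C$. If $\xi\in\partial X_C\cap\partial X_C^-$, the ray to $\xi$ from a point of $W(C)$ stays in both halves, hence in $W(C)$.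

(b) Since $X_C^-\subset X_D^-$, we have $\Omega_D\subset\Omega_C$. Since $\partial C\cap\partial X_C^-\subset\partial W(C)$ by (a), we have $\partial^\circ C\subset\Omega_C$. Let $\xi\in\Omega_C$ and take the ray to $\xi$ from a point of $W(C)$; it stays in $X_C$. If $\xi\in\partial C$, then $\xi\in\partial X_D^-$ for all children $D$, and $\xi\notin\partial W(C)$; so $\xi$ lies in $\partial^\circ C$ and in no $\Omega_D$. Otherwise the ray leaves $C$, never returns, and by connectedness stays in one of the disjoint open sets $X\setminus X_D^-$. By (a), $\xi\in\Omega_D$; for every other child $D'$ the ray lies in $C\cup X_D\subset X_{D'}^-$, so $\xi\notin\Omega_{D'}$. For the root blocks $C_1,C_2$ we have $X_{C_1}^-=X_{C_2}$, and the last claim follows from (a).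

(c) This follows from $C\subset X_D^-$ and (a).

(d) Distinct lines have no common end, so by (F6) the boundaries of two distinct walls of a block meet exactly in its poles. A point of the triple intersection is thus a pole of $B_0$ and of $B_1$. But the fiber of $B_0$ is a line in the tree of $B_1$, so the poles of $B_0$ are equatorial in $B_1$.

(e) The inclusion $\subset$ is part of (a). Let $\xi\in\bigcap_j\partial X_{B_j}$ and suppose $\xi\notin\Omega_{B_i}$. Then $\xi\in\partial X^-_{B_i}\subset\partial X^-_{B_{i+1}}\subset\partial X^-_{B_{i+2}}$, so by (a) $\xi$ lies in the boundaries of $W(B_i)$, $W(B_{i+1})$, $W(B_{i+2})$, contrary to (d). The sets $\partial X_{B_j}$ are nested, compact and nonempty.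
\end{proof}

By (b), the blocks whose shadow contains a given point $\xi$ form a chain that starts at a root block, or the empty set; this is the \emph{itinerary} of $\xi$. The itinerary is empty if $\xi\in\partial W_0$, finite with last block $C$ if $\xi\in\partial^\circ C$, and infinite otherwise. So $\partial X$ is partitioned into
\begin{equation}\label{eq:partition}
\partial W_0,\qquad \partial^\circ C\ \ (C \text{ a block}),\qquad I=\bigcap_j\Omega_{B_j}\ \ ((B_j)\text{ an infinite chain from a root block}),
\end{equation}
and the part that contains $\xi$ determines the itinerary of $\xi$.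

\section{Equivariant homeomorphisms}\label{sec:equivariant}

\subsection{Rescaling the two types}

One family of length changes does preserve geodesics: all edges of type $1$ are stretched by one factor and all edges of type $2$ by another.

\begin{lemma}\label{lem:rescale}
Let $\lambda_1,\lambda_2>0$ and $\tilde l=(\lambda_1l_a,\lambda_2l_b,\lambda_1l_c,\lambda_2l_d)$. The cellwise affine $G$-map $\Theta:X_l\to X_{\tilde l}$ sends geodesics to geodesics up to reparametrization, and it induces a $G$-equivariant homeomorphism $\partial X_l\to\partial X_{\tilde l}$.
\end{lemma}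

\begin{proof}
By (F1) it suffices to show that $\Theta$ preserves local geodesics. Inside a rectangle it is affine. Two rectangles with a common edge have their other sides of the same type, so their union is a rectangle on which $\Theta$ is affine. It remains to look at a vertex. On a link edge let $\theta\in[0,\pi/2]$ be the distance from the endpoint of type $1$. Then $\Theta$ maps each link edge to itself by $\theta\mapsto\varphi(\theta)$, where $\tan\varphi(\theta)=(\lambda_2/\lambda_1)\tan\theta$; this is an increasing homeomorphism of $[0,\pi/2]$. By (F5) we must show that the condition $d(p,q)<\pi$ is invariant. It holds if and only if $p,q$ lie in a common edge, or there are edges $e\ni p$ and $e'\ni q$ with endpoints $P\in e$ and $Q\in e'$ at combinatorial distance $n$ such that $|pP|+n\pi/2+|qQ|<\pi$. For $n=0$ the inequality fails only if $|pP|=|qQ|=\pi/2$, that is, if $p,q$ are the other endpoints of $e,e'$. For $n=1$ the vertices $P,Q$ have different types, say $P$ has type $1$; the inequality reads $\theta_p+(\pi/2-\theta_q)<\pi/2$, that is, $\theta_p<\theta_q$. For $n\ge2$ it never holds. Each of these conditions is invariant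 under $\varphi$ and $\varphi^{-1}$.

The map $\Theta$ is bi-Lipschitz and its inverse is of the same kind, so $\Theta$ maps rays to rays, preserves bounded distance in both directions, and induces an equivariant bijection of the boundaries. Let $\gamma_n\to\gamma$ be rays from $x_0$ and let $\tilde\gamma_n,\tilde\gamma$ be the unit speed rays that trace $\Theta\gamma_n,\Theta\gamma$. For fixed $t$, the ray $\tilde\gamma_n$ passes through $\Theta\gamma_n(t)\to\Theta\gamma(t)$ at the time $d(\Theta x_0,\Theta\gamma_n(t))\to d(\Theta x_0,\Theta\gamma(t))$. So every subsequential limit of $(\tilde\gamma_n)$ passes through all points $\Theta\gamma(t)$ and equals $\tilde\gamma$. By compactness $\tilde\gamma_n\to\tilde\gamma$. The same holds for $\Theta^{-1}$.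
\end{proof}

\subsection{Proof of Theorem~\ref{thm:B}}

If both ratios agree, then $l'$ arises from $l$ as in Lemma~\ref{lem:rescale}, with $\lambda_1=l'_a/l_a$ and $\lambda_2=l'_b/l_b$. Conversely, let $f:\partial X_l\to\partial X_{l'}$ be an equivariant homeomorphism and suppose that one ratio differs. The symmetry $(a,b,c,d)\mapsto(d,c,b,a)$ exchanges the two conditions, so we may assume $l_a/l_c\neq l'_a/l'_c$. Let $B=T_{ac}\times\mathbb R$ and $D=T_{bd}\times\mathbb R$ be the root blocks, with $x_0=(o,0)$ in $B$. For a generator $s$ let $s^{\pm\infty}$ be the endpoints of the $s$-line through $x_0$. The plan is to show that $f$ fixes $d^\infty$, hence its orbit, and to find a sequence in the orbit that converges for $l$ but not for $l'$.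

\emph{Step 1: $f$ preserves $\{b^{\infty},b^{-\infty}\}$.} We show that for either metric the fixed points of $H=\langle a,b,c\rangle$ are the poles $b^{\pm\infty}$ of $B$; then equivariance gives the claim. The poles are fixed, as $H$ acts on $B$ by products of an isometry of the tree and a translation. By Lemma~\ref{lem:shadows}(b), $\partial X\setminus\partial B$ is the disjoint union, over the walls $V$ of $B$, of the complements of the boundary of the half of $V$ that contains $B$, and $H$ permutes these sets as it permutes the walls. A fixed point outside $\partial B$ would thus give a $c$-line of $T_{ac}$ preserved by $F(a,c)$, but stabilizers of $c$-lines are cyclic. A fixed point $(\eta,\mu)\in\partial B$ would give an end $\eta$ fixed by $a$ and by $c$, but each of them fixes only the two ends of its own axis.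

\emph{Step 2: $f(d^\infty)=d^\infty$.} In $D$ the points $d^nb^{\infty}$ and $d^nb^{-\infty}$ are equatorial and converge to $d^\infty$, for both metrics. So $f(d^\infty)=\lim d^nf(b^{\infty})=d^\infty$.

\emph{Step 3: rays that leave $B$ at a prescribed vertex.} Let $g=vb^k$, where $k\ge1$ and $v\in F(a,c)$ is a reduced word that ends in the letter $a$. The segment $[gx_0,x_0]$ lies in $B$, and its direction at $gx_0$ lies in the link edge $a^-b^-$. The vertex $d^+$ is adjacent only to $c^\pm$, so it has distance $\pi$ from $b^-$, distance $3\pi/2$ from $a^-$, and distance $\ge\pi$ from every point of the edge $a^-b^-$. By (F5) and (F1), $[x_0,gx_0]$ followed by the $d$-ray from $gx_0$ is the ray from $x_0$ to $gd^\infty$. Its first segment has slope $kl_b/|v|_l$ in $B$, where $|v|_l=d(o,vo)$.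

\emph{Step 4: the sequence.} Let $v_1=a$, and let $v_{i+1}=v_ic^{N_i}a$ for odd $i$ and $v_{i+1}=v_ia^{N_i}$ for even $i$, where $N_i$ is $i$ times the word length of $v_i$. These are positive words that end in $a$, each a proper prefix of the next, so $v_io$ converges to an end $\eta$. The proportion of the letter $c$ in $v_i$ tends to $1$ along even $i$ and to $0$ along odd $i$, so $|v_i|_{l'}/|v_i|_l$ tends to $l'_c/l_c$ along even $i$ and to $l'_a/l_a\ne l'_c/l_c$ along odd $i$. Put $g_i=v_ib^{k_i}$ with $k_i=\lceil|v_i|_l/l_b\rceil$. By Step 3, $g_id^\infty\to(\eta,1)$ in $\partial X_l$. In $\partial X_{l'}$ the slopes $k_il'_b/|v_i|_{l'}$ tend to $(l'_b/l_b)(l_c/l'_c)$ along even $i$ and to $(l'_b/l_b)(l_a/l'_a)$ along odd $i$, so $g_id^\infty$ has two different limit points. But $g_id^\infty=f(g_id^\infty)$ must converge by continuity of $f$. This contradiction proves Theorem~\ref{thm:B}.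

\subsection{Rays that cross one wall: the idea of Theorem~\ref{thm:A}}\label{sec:onewall}

The same rays show how to repair the failure. The ray from $x_0$ to $vb^kd^\infty$ crosses one wall, $V=M\times\mathbb R$ with $M$ the $c$-line through $vo$, and two numbers decide how it looks from $x_0$: the distance $r=|v|_l$ from $o$ to $M$ in the tree of $B$, and the position $h=kl_b$ at which the end of the $d$-ray is attached to the $b$-line in the tree of the block behind $V$. The ray starts with slope $h/r$.

Suppose that $F:\partial X_l\to\partial X_{l'}$ acts on $\partial B$ by $(\eta,\mu)\mapsto(f(\eta),\mu)$ and sends $v_ib^{k_i}d^\infty$ to $v'_ib^{k'_i}d^\infty$, with $r_i\to\infty$. Continuity along such sequences asks that $v'_io\to f(\eta)$ when $v_io\to\eta$, and that $h'_i/r'_i$ and $h_i/r_i$ have the same limit in $[0,\infty]$. The second holds if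
\[
r'_i=r_i+o(r_i)\qquad\text{and}\qquad h'_i=h_i+O(1).
\]
Equivariance forces $v'_i=v_i$, for which $r'_i/r_i$ may oscillate as in Step 4. Without equivariance we may match the lines $M$ of the two trees differently, and what we need is a homeomorphism $f$ of the ends that carries lines to lines and satisfies these two estimates. The obstruction is a count: the number of lines within distance $R$ grows exponentially in $R$, and the rates must agree. Lemma~\ref{lem:rescale} has one free factor for each type of tree, which is just enough to make them agree. Proposition~\ref{prop:matching} constructs $f$. The rest of the work concerns rays that cross many walls, and for them we need coordinates in which the numbers $r$ and $h$ of successive blocks can be added up.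

\section{The developing map}\label{sec:developing}

\subsection{Roots and the map $u$}

Let $T$ be the tree of a block and $\ell$ a line in it. For a line $M\ne\ell$, the shortest segment from $\ell$ to $M$ is the \emph{bridge}; it starts at the \emph{attaching point} of $M$ on $\ell$ and ends at a vertex $o_M\in M$, which is the point of $M$ nearest to any given point of $\ell$. A geodesic from $\ell$ to $M$ leaves $\ell$ at the attaching point and enters $M$ at $o_M$. The attaching point of an end $\eta\notin\partial\ell$ is the point where the rays from $\ell$ to $\eta$ leave $\ell$.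

For a block $C$ write $W(C)=\ell_C\times\mathbb R_C$; the line $\ell_C$ is the \emph{axis} of $C$. Define a \emph{root} $w_C=(o_C,\zeta_C)\in\ell_C\times\mathbb R_C$ inductively: $w_C=x_0$ for the root blocks, and if $D$ is a child of $C$ with $W(D)=M\times\mathbb R_C$, then $w_D$ is the point of $W(D)$ nearest to $w_C$, which is $(o_M,\zeta_C)$ in the coordinates of $C$. All roots are vertices. As the factors of $W(D)$ exchange their roles in $D$,
\begin{equation}\label{eq:child}
\ell_D=\mathbb R_C,\qquad o_D=\zeta_C,\qquad \mathbb R_D=M,\qquad \zeta_D=o_M .
\end{equation}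

Let $\mathbf e_1,\mathbf e_2$ be the standard basis of $\mathbb R^2$. The \emph{developing map} $u:X\to[0,\infty)^2$ is defined by $u(x_0)=0$ and, on a block $C$ of type $i$, by
\begin{equation}\label{eq:u}
u(p,z)=u(w_C)+d(o_C,p)\,\mathbf e_i+|z-\zeta_C|\,\mathbf e_{3-i}.
\end{equation}
So motion along edges of type $i$ is recorded in the $i$-th coordinate. The formulas agree on walls. On $W(D)=M\times\mathbb R_C$ we have $d(o_C,p)=d(o_C,o_M)+d(o_M,p)$, so the formula for $C$ gives $u(w_D)+d(o_M,p)\,\mathbf e_i+|z-\zeta_C|\,\mathbf e_{3-i}$; by \eqref{eq:child} this is the formula for $D$, which has type $3-i$. On $W_0$ both root blocks give the distances from $x_0$ along the $c$-line and the $b$-line. As roots are vertices, $u$ is an isometric embedding on each rectangle. Hence $u$ preserves lengths of paths and is $1$-Lipschitz.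

In the quadrant we use coordinates $(\mathsf x,\mathsf y)$. The \emph{level} of a point $P$ is $|P|=\mathsf x+\mathsf y$, the $\ell^1$-norm, and the \emph{slope} of a point $P\neq0$ or of a direction is $\mathsf y/\mathsf x\in[0,\infty]$. Of two points on the same level, the one with the larger $\mathsf y$, equivalently the larger slope, is \emph{above} the other; ``above'' and ``below'' allow equality unless we say ``strictly''.

\subsection{Corners}\label{sec:corners}

Fix a block $C$ and a point $\xi$ in the shadow of a child of $C$. Let $B_0=C,B_1,\dots,B_k$, with $1\le k\le\infty$, be the maximal chain from $C$ with $\xi\in\Omega_{B_j}$ for $j\ge1$; if $k<\infty$, then $\xi\in\partial^\circ B_k$. Write $V_j=W(B_j)$ and $T_j,\mathbb R_j,\ell_j,w_j=(o_j,\zeta_j)$ for the data of $B_j$, and $V_{j+1}=M_{j+1}\times\mathbb R_j\subset B_j$. By \eqref{eq:child},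
\begin{equation}\label{eq:chain}
\ell_{j+1}=\mathbb R_j,\qquad o_{j+1}=\zeta_j,\qquad \mathbb R_{j+1}=M_{j+1},\qquad \zeta_{j+1}=o_{M_{j+1}} .
\end{equation}
For $0\le j<k$ let $A_j\in\ell_j$ be the attaching point of $M_{j+1}$. If $k<\infty$, then $\xi=(\eta,\mu)\in\partial B_k$ with $\eta\notin\partial\ell_k$, because $\partial V_k$ contains the poles and all points over $\partial\ell_k$; let $A_k$ be the attaching point of $\eta$. Put
\[
a_j=d(o_j,A_j)\ge0,\qquad \delta_j=d(\ell_j,M_{j+1})>0,\qquad r_j=d(o_j,M_{j+1})=a_j+\delta_j .
\]
For a finite index $1\le j\le k$, the $j$-th \emph{corner} is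
\[
c_j=u(A_j,\zeta_j)-u(w_0),
\]
the developed image of the vertex $(A_j,\zeta_j)\in V_j\subset B_j$. It is an \emph{upper} corner if $B_j$ has type $2$ and a \emph{lower} corner if $B_j$ has type $1$; upper and lower corners alternate. The vertex $(A_j,\zeta_j)$ does not depend on the block $C$ from which we develop, and for $j<k$ it depends only on $B_j$ and $B_{j+1}$.

For a point $P$ of the plane let $[P]_j$ be its coordinate whose index is the type of $B_j$; thus $[P]_{j+2}=[P]_j$, and $[P]_{j\pm1}$ is the other coordinate. By \eqref{eq:u}, the step $u(w_{j+1})-u(w_j)$ has $[\cdot]_j=r_j$ and $[\cdot]_{j+1}=0$. With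
\[
\alpha_0=0,\qquad \alpha_j=r_{j-1}+r_{j-3}+\cdots,\qquad \omega_j=\alpha_{j-1}+a_j\qquad(j\ge1),
\]
where the sum runs over indices $\ge0$, we obtain for $j\ge1$
\begin{gather}
[u(w_j)-u(w_0)]_{j-1}=\alpha_j,\qquad [u(w_j)-u(w_0)]_{j}=\alpha_{j-1},\qquad [c_j]_{j-1}=\alpha_j,\qquad [c_j]_j=\omega_j,\label{eq:corner}\\
[c_{j+1}-c_j]_j=\alpha_{j+1}-\omega_j=\delta_j,\qquad [c_{j+1}-c_j]_{j+1}=a_{j+1}.\label{eq:step}
\end{gather}
So both coordinates of $c_j$ are nondecreasing in $j$, the level $|c_j|=r_0+\dots+r_{j-1}+a_j$ is positive and strictly increasing, and it tends to $\infty$ if $k=\infty$, since each $\delta_j$ is at least the shortest edge length. Both coordinates of $c_j$ are positive for $j\ge2$. Monotonicity has a consequence that drives the whole proof: \emph{a gap between the slopes of lower and upper corners forces growth.} If $c_i$ is a lower corner of slope $\le s$ and $c_{i+1}$ has slope $\ge s'$, where $0<s<s'<\infty$ and $i+2\le k$, then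
\begin{equation}\label{eq:growth}
\mathsf y(c_{i+2})\ge\mathsf y(c_{i+1})\ge s'\,\mathsf x(c_{i+1})\ge s'\,\mathsf x(c_i)\ge (s'/s)\,\mathsf y(c_i).
\end{equation}

\subsection{Developed rays}

Let $\gamma$ be the unit speed ray from $w_0$ to $\xi$. We first describe how it crosses the walls. The point is that it enters each wall $V_j$ at the height $\zeta_j$ of the root and from then on moves away from the root in both factors, so that $u$ does not fold it.

\begin{lemma}\label{lem:crossing}
For finite $1\le j\le k$ the set $\gamma^{-1}(V_j)$ is a compact interval $[\sigma_j,\tau_j]$. With $\sigma_0=\tau_0=0$ we have $\tau_j<\sigma_{j+1}$, and $\sigma_j\to\infty$ if $k=\infty$. On $\Delta_j=[\sigma_j,\tau_{j+1}]$, or $\Delta_k=[\sigma_k,\infty)$ if $j=k<\infty$, the ray lies in $B_j$; write it as $(p_j,z_j)$, with speed $P_j$ and velocity $Z_j$ as in {\rm(F6)}. Then: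
\begin{itemize}
\item[(a)] $P_j>0$, and $d(o_j,p_j(t))$ grows at rate $P_j$ on $\Delta_j$. For $j\ge1$, $p_j(\tau_j)=A_j$. For $j<k$, $p_j$ lies in $[o_j,o_{M_{j+1}}]$ on $[\sigma_j,\sigma_{j+1}]$ and $p_j(\sigma_{j+1})=o_{M_{j+1}}$.
\item[(b)] $z_j(t)=\zeta_j+Z_j(t-\sigma_j)$ on $\Delta_j$, and for $j<k$, in the line $\ell_{j+1}=\mathbb R_j$,
\begin{equation}\label{eq:sign}
A_{j+1}-o_{j+1}=Z_j\,(\tau_{j+1}-\sigma_j).
\end{equation}
\end{itemize}
\end{lemma}

\begin{proof}
For $j\ge1$ the ray starts in $X^-_{B_j}$ and leaves it for good by Lemma~\ref{lem:shadows}(a), at a time $\tau_j$ with $\gamma(\tau_j)\in V_j$. By convexity $\gamma^{-1}(V_j)$ is an interval $[\sigma_j,\tau_j]$. The wall $V_{j+1}$ lies in $X_{B_j}$ and misses $V_j$, so it misses $X_{B_j}^-$; hence $\sigma_{j+1}>\tau_j$, and in fact $\sigma_{j+1}\ge\tau_j+\delta_j$, the distance between the walls being $\delta_j$. Also $\sigma_1>0$ as $w_0\notin V_1$. The endpoints of $\gamma(\Delta_j)$ lie in $B_j$, or in $B_k$ and $\partial B_k$, so $\gamma(\Delta_j)\subset B_j$.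

For $j\ge1$ we have $p_j\in\ell_j$ exactly on $[\sigma_j,\tau_j]$, and for $j<k$ we have $p_j\in M_{j+1}$ exactly on $[\sigma_{j+1},\tau_{j+1}]$. For $j<k$ the geodesic $p_j$ runs from $\ell_j$ to the disjoint line $M_{j+1}$, so $P_j>0$, $p_j(\sigma_{j+1})=o_{M_{j+1}}$, and $p_j(\tau_j)=A_j$ if $j\ge1$. If $k<\infty$, then $P_k>0$ because $\xi$ is not a pole, and $p_k(\tau_k)=A_k$. On $[\sigma_{j+1},\tau_{j+1}]$ the ray is in $V_{j+1}$, and \eqref{eq:chain} gives $p_{j+1}=z_j$ and $z_{j+1}=p_j$. Hence $z_{j+1}(\sigma_{j+1})=o_{M_{j+1}}=\zeta_{j+1}$; also $z_0(0)=\zeta_0$. This gives the formula for $z_j$, and then $p_{j+1}(t)=o_{j+1}+Z_j(t-\sigma_j)$ on $[\sigma_{j+1},\tau_{j+1}]$; at $t=\tau_{j+1}$ this is \eqref{eq:sign}. So for $j\ge1$ the point $p_j$ moves on $[\sigma_j,\tau_j]$ inside $[o_j,A_j]$ away from $o_j$; then it crosses the bridge from $A_j$ to $o_{M_{j+1}}$ and moves along $M_{j+1}$ away from $o_{M_{j+1}}$, or, for $j=k$, follows the ray from $A_k$ to $\eta$. For $j=0$ it starts at $o_0$. In all cases it moves away from $o_j$.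
\end{proof}

The \emph{developed ray} of $\xi$ from $C$ is $\Gamma=u\circ\gamma-u(w_0)$. For a block $B$ and $t\in[0,\infty]$ put $\phi_B(t)=t$ if $B$ has type $1$ and $\phi_B(t)=1/t$ if $B$ has type $2$; this converts an unsigned slope in $B$ into a slope in the quadrant.

\begin{lemma}\label{lem:developed}
\begin{itemize}
\item[(a)] $\Gamma$ is a polygonal path from $0$ with nondecreasing coordinates. Its level is strictly increasing and is at least $t$ at time $t$; let $\Gamma[\rho]$ be its point on level $\rho$.
\item[(b)] $\Gamma[\,|c_j|\,]$ is below $c_j$ if $c_j$ is an upper corner and above $c_j$ if $c_j$ is a lower corner.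
\item[(c)] $\Gamma$ bends only when it passes through a corner. At an upper corner its slope does not decrease, at a lower corner it does not increase.
\item[(d)] On $[0,\sigma_1]$ the slope of $\Gamma$ is $\phi_C(|Z_0|/P_0)$. If $k<\infty$ and $\xi=(\eta,\mu)\in\partial B_k$, then $\Gamma$ is eventually straight with slope $\phi_{B_k}(|\mu|)$.
\end{itemize}
\end{lemma}

\begin{proof}
By \eqref{eq:u} and Lemma~\ref{lem:crossing}, on $\Delta_j$ the coordinate $[\Gamma]_j$ grows at rate $P_j>0$ and the other one at rate $|Z_j|$. So $\Gamma$ is straight on $\Delta_j$ with slope $m_j=\phi_{B_j}(|Z_j|/P_j)$, and its level grows at rate $P_j+|Z_j|\ge1$. The intervals $\Delta_j$ cover $[0,\infty)$ locally finitely. This proves (a) and (d).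

(b) By \eqref{eq:u}, \eqref{eq:corner} and Lemma~\ref{lem:crossing},
\begin{equation}\label{eq:thresholds}
[\Gamma(\sigma_j)]_{j-1}=\alpha_j,\quad [\Gamma(\sigma_j)]_j\le\omega_j,\qquad [\Gamma(\tau_j)]_j=\omega_j,\quad [\Gamma(\tau_j)]_{j-1}\ge\alpha_j .
\end{equation}
So $\Gamma$ reaches the level $|c_j|=\alpha_j+\omega_j$ at a time in $[\sigma_j,\tau_j]$, where $[\Gamma]_j\le\omega_j=[c_j]_j$. For an upper corner $[\cdot]_j$ is $\mathsf y$, for a lower corner it is $\mathsf x$.

(c) The intervals $\Delta_{j-1}$ and $\Delta_j$ overlap in $[\sigma_j,\tau_j]$, so a bend needs $\sigma_j=\tau_j$, and then $\gamma(\sigma_j)=(A_j,\zeta_j)$ and $\Gamma(\sigma_j)=c_j$. Let $\beta^-$ and $\beta^+$ be the backward and forward directions of $\gamma$ at this vertex. Let $\varepsilon_1$ be the direction along $\ell_j=\mathbb R_{j-1}$ opposite to the sign of $Z_{j-1}$, and $\varepsilon_2$ the direction along $M_j=\mathbb R_j$ of the sign of $Z_j$; either is arbitrary if the velocity is zero. In the flat strip (last edge before $o_{M_j}$)$\,\times\,\mathbb R_{j-1}$ we have $\angle(\beta^-,\varepsilon_1)=\pi/2-\arctan(|Z_{j-1}|/P_{j-1})$. In $V_j$ we have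 $\angle(\varepsilon_1,\varepsilon_2)=\pi/2$. In the flat strip (first edge after $A_j$)$\,\times\,\mathbb R_j$ we have $\angle(\varepsilon_2,\beta^+)=\arctan(P_j/|Z_j|)$. By (F4) the three angles add up to at least $\pi$, so $P_j/|Z_j|\ge|Z_{j-1}|/P_{j-1}$. If $B_j$ has type $2$ this says $m_j\ge m_{j-1}$; if it has type $1$ it says $1/m_j\ge1/m_{j-1}$.
\end{proof}

Since $\Gamma$ is monotone, (b) says that it avoids the open quadrant to the upper left of each upper corner and the open quadrant to the lower right of each lower corner, and (c) says that it is pulled tight around these obstacles; see Figure~\ref{fig:corridor}.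

\begin{lemma}\label{lem:levels}
Let $\xi_n\to\xi$, all in shadows of children of $C$. Then $\Gamma_{\xi_n}[\rho]\to\Gamma_\xi[\rho]$ for every $\rho\ge0$.
\end{lemma}

\begin{proof}
The rays from $w_C$ converge uniformly on compact sets and $u$ is Lipschitz, so $\Gamma_{\xi_n}\to\Gamma_\xi$ uniformly on compact sets. The time $t_n$ at which $\Gamma_{\xi_n}$ reaches level $\rho$ is at most $\rho$, and for every limit point $t$ of $(t_n)$ the point $\Gamma_\xi(t)$ has level $\rho$. So every limit point of $\Gamma_{\xi_n}(t_n)$ is $\Gamma_\xi[\rho]$.
\end{proof}

The next lemma turns information about a ray into information about corners. Let $0<s<\infty$ and $\rho\ge0$. We say that $\Gamma$ is \emph{$s$-steep at level $\rho$} if $\Gamma[\rho]$ satisfies $\mathsf y\ge s\mathsf x$ and the slope of $\Gamma$ just after this point is $>s$, and \emph{$s$-flat at level $\rho$} if $\mathsf y\le s\mathsf x$ and that slope is $<s$. Let $i(\rho)$ be the number of corners of level $\le\rho$.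

\begin{lemma}\label{lem:steep}
Let $\Gamma$ be $s$-steep at level $\rho$, and let $J$ be the least $j>i(\rho)$ such that $c_j$ is a lower corner of slope $\ge s$, or $J=\infty$ if there is none. Then all upper corners $c_i$ with $i(\rho)<i<J$ have slope $\ge s$. If $J=\infty$, the slopes of $\Gamma$ after level $\rho$ are nondecreasing and $>s$. The statement remains true if steep, lower, upper, $\ge$, $>$, nondecreasing are replaced by flat, upper, lower, $\le$, $<$, nonincreasing.
\end{lemma}

\begin{proof}
Follow $\Gamma$ from level $\rho$ to level $|c_J|$, or forever if $J=\infty$; it can bend only at corners $c_i$ with $i(\rho)<i<J$. As long as its slope is $>s$ it stays in the region $\mathsf y\ge s\mathsf x$. So it cannot pass through a lower corner of this range, which has slope $<s$, and at an upper corner its slope does not decrease. By induction over the corners, $\Gamma$ stays in the region with nondecreasing slope $>s$. An upper corner in the range is above the point of $\Gamma$ on its level by Lemma~\ref{lem:developed}(b), so it has slope $\ge s$. The proof uses only Lemma~\ref{lem:developed}(a)--(c), which is symmetric under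 the reflection $\mathsf x\leftrightarrow\mathsf y$ with upper and lower exchanged; this gives the second version.
\end{proof}

\section{Infinite itineraries}\label{sec:infinite}

Let $I\subset\partial X$ be the set of points with a given infinite itinerary $(B_j)$, and develop from the root block $B_0$, so that $w_0=x_0$. The corners depend only on the itinerary. Put
\[
s_-=\limsup_{c_j\ \mathrm{lower}}\operatorname{slope}(c_j),\qquad s_+=\liminf_{c_j\ \mathrm{upper}}\operatorname{slope}(c_j),
\]
both in $[0,\infty]$. A line of slope $s$ through $0$ eventually passes between the obstacles if $s_-<s<s_+$, and this suggests the following description of $I$.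

\begin{proposition}\label{prop:itinerary}
If $s_-\ge s_+$, then $|I|=1$. If $s_-<s_+$, then for each $\xi\in I$ the slopes of the developed ray $\Gamma_\xi$ are eventually monotone, their limit $S(\xi)$ is also the limit of $\mathsf y/\mathsf x$ along $\Gamma_\xi$, and $S:I\to[s_-,s_+]$ is a homeomorphism.
\end{proposition}

\begin{example}\label{ex:point}
The edge path that reads $adad\cdots$ from $x_0$ is a ray, since $a^\pm$ and $d^\pm$ have link distance $3\pi/2$. For its itinerary all $a_j$ vanish and $\delta_j$ is alternately $l_a$ and $l_d$. The upper corners are $(nl_a,(n-1)l_d)$ and the lower corners are $(nl_a,nl_d)$, so $s_-=s_+=l_d/l_a$. Here $I$ is a point, and the common value of $s_\pm$ will not have to be preserved.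
\end{example}

\begin{example}\label{ex:arc}
Let $g_0=1$, $g_{j+1}=g_jc^{2^j}a^{2^j}$ for even $j$ and $g_{j+1}=g_jb^{2^j}d^{2^j}$ for odd $j$. Let $B_j$ be the block through $g_jx_0$ of type $1$ for even $j$ and of type $2$ for odd $j$. This is a chain with $w_j=g_jx_0$; the first power in each step runs along the axis and the second is the bridge. Take $l_b=l_c=l_d=1$. Then $a_j=2^j$, and $r_j=(1+l_a)2^j$ for even $j$, $r_j=2\cdot2^j$ for odd $j$. Summing geometric series in \eqref{eq:corner},
\begin{gather*}
c_j=\tfrac13\big((1+l_a)(2^{j+1}-1),\ 5\cdot2^j-4\big)\quad(j\text{ odd, upper}),\\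
c_j=\tfrac13\big((1+l_a)(2^j-1)+3\cdot2^j,\ 4\cdot2^j-4\big)\quad(j\text{ even, lower}).
\end{gather*}
Hence $s_-=4/(4+l_a)$ and $s_+=5/(2+2l_a)$, and $s_-<s_+$ if and only if $l_a<4$. For $l_a=1$ the corners are $(2,2),(6,4),(10,12),(26,20),\dots$, the upper ones on the line $5\mathsf x-4\mathsf y=2$ and the lower ones on $4\mathsf x-5\mathsf y=4$, and $I$ is an arc parametrized by $[4/5,5/4]$. For $l_a\ge4$ the same chain of cosets carries a single point. So a homeomorphism between these boundaries that respects itineraries cannot use the matching of blocks given by $G$.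
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.26]
\fill[gray!25] (0,2) -- (2,2) -- (2,12) -- (10,12) -- (10,25) -- (0,25) -- cycle;
\fill[gray!25] (6,0) -- (6,4) -- (26,4) -- (26,20) -- (31,20) -- (31,0) -- cycle;
\draw[->] (0,0) -- (32,0) node[right] {$\mathsf x$};
\draw[->] (0,0) -- (0,26) node[above] {$\mathsf y$};
\draw[thick] (0,0) -- (30,24) node[above] {$4/5$};
\draw[thick] (0,0) -- (2,2) -- (20,24.5) node[above] {$5/4$};
\fill (2,2) circle (0.3) node[above left] {$c_1$};
\fill (6,4) circle (0.3) node[below right] {$c_2$};
\fill (10,12) circle (0.3) node[above left] {$c_3$};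
\fill (26,20) circle (0.3) node[below right] {$c_4$};
\end{tikzpicture}
\caption{The first corners of the itinerary $ca\,b^2d^2\,c^4a^4\,b^8d^8\cdots$ for unit lengths; $c_1,c_3$ are upper and $c_2,c_4$ are lower corners. A developed ray is a monotone polygonal path from the origin that avoids the shaded regions and bends only at a corner, around the shaded region. The two paths drawn obey these rules; their final slopes are the extreme values $4/5$ and $5/4$.}
\label{fig:corridor}
\end{figure}

\begin{proof}[Proof of Proposition~\ref{prop:itinerary}]
The map $u$ is far from injective, so the first task is to show that it loses nothing on rays with a common itinerary.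

\emph{Step 1: developed rays that meet have agreed so far.} Let $\xi^1,\xi^2\in I$, with rays $\gamma^1,\gamma^2$ from $x_0$, and let $\Gamma^1(t_1)=\Gamma^2(t_2)$. We claim $\gamma^1(t_1)=\gamma^2(t_2)$. Divide the time axis of each ray into consecutive \emph{phases} $\Pi_0,\Pi_1,\dots$, where $\Pi_{2j-1}=[\sigma_j,\tau_j]$ and $\Pi_{2j}=[\tau_j,\sigma_{j+1}]$. Both lie in $[\sigma_j,\sigma_{j+1}]\subset\Delta_j$, and by \eqref{eq:thresholds} the coordinate $[\Gamma]_j$ equals $\omega_j$ at the end of $\Pi_{2j-1}$ and $\alpha_{j+1}$ at the end of $\Pi_{2j}$.

Suppose that $t_1,t_2$ lie in phases with the same index, $2j-1$ or $2j$. By Lemma~\ref{lem:crossing}, $p_j$ lies on the fixed segment $[o_j,o_{M_{j+1}}]$, so it is determined by its distance from $o_j$, that is, by $[\Gamma]_j$. The other coordinate determines $|z_j-\zeta_j|$, and the sign of $Z_j$ is that of $A_{j+1}-o_{j+1}$ by \eqref{eq:sign}, which depends only on the itinerary. So the two points of $X$ coincide.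

Otherwise, as the indices of the phases that contain a given time form a finite set of consecutive integers, we may assume that the largest index $n\in\{2j-1,2j\}$ for $t_1$ is smaller than all indices for $t_2$. Let $\vartheta$ be the value of $[\Gamma]_j$ at the end of phase $n$, the same for both rays. By monotonicity $[\Gamma^1(t_1)]_j\le\vartheta\le[\Gamma^2(t_2)]_j$, so equality holds. As $[\Gamma^1]_j$ is strictly increasing on $\Delta_j$, the time $t_1$ is the end of phase $n$ and lies in phase $n+1$, contrary to the choice of $n$. The claim is proved.

By uniqueness of geodesics, $\gamma^1(t_1)=\gamma^2(t_2)$ gives $t_1=t_2$ and $\gamma^1=\gamma^2$ on $[0,t_1]$. So for $\xi^1\ne\xi^2$ the levels $\rho$ with $\Gamma^1[\rho]=\Gamma^2[\rho]$ form an interval $[0,\rho_0]$ with $\rho_0<\infty$, and by continuity one path, $\Gamma^+$, is strictly above the other, $\Gamma^-$, on all levels $>\rho_0$.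

\emph{Step 2: two points of $I$.} After level $\rho_0$ the path $\Gamma^+$ does not pass through a lower corner, since $\Gamma^-$ is above such a corner by Lemma~\ref{lem:developed}(b). Likewise $\Gamma^-$ does not pass through an upper corner. So after $\rho_0$ the slopes of $\Gamma^+$ are nondecreasing and those of $\Gamma^-$ are nonincreasing, and just after $\rho_0$ the path $\Gamma^+$ is strictly steeper. The limits $S^\pm$ of the slopes exist and $S^+>S^-$. They are the limits of $\mathsf y/\mathsf x$: if the derivative of $\mathsf y$ with respect to the level converges, then $\mathsf y/(\mathsf x+\mathsf y)$ converges to the same number. Lower corners are below $\Gamma^-$ and upper corners are above $\Gamma^+$, so $s_-\le S^-<S^+\le s_+$.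

Thus $s_-\ge s_+$ implies $|I|\le1$, and $I\ne\emptyset$ by Lemma~\ref{lem:shadows}(e). If $|I|\ge2$, then $S$ is defined on $I$, takes values in $[s_-,s_+]$, is injective, and
\begin{equation}\label{eq:order}
S(\xi^1)\ge S(\xi^2)\iff \Gamma_{\xi^1}[\rho]\text{ is above }\Gamma_{\xi^2}[\rho]\text{ for all }\rho .
\end{equation}

\emph{Step 3: every $s\in(s_-,s_+)$ occurs.} We lift the far part of the line $\mathsf y=s\mathsf x$ through a sequence of overlapping flat quarter planes. Choose $i_0\ge1$ such that for $j\ge i_0$ lower corners have slope $<s$ and upper corners have slope $>s$. Then $a_{j+1}\neq0$ for $j\ge i_0$: otherwise, by \eqref{eq:step}, $c_{j+1}$ arises from $c_j$ by a move to the right if $c_j$ is lower and upward if $c_j$ is upper, and it would be on the same side of the line as $c_j$.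

For $j\ge i_0$ let $H_j\subset\mathbb R_j=\ell_{j+1}$ be the half-line from $\zeta_j=o_{j+1}$ through $A_{j+1}$. Then $H_{j+1}$ is a half-line of $M_{j+1}$ from $o_{M_{j+1}}$, so $L_j=[o_j,o_{M_{j+1}}]\cup H_{j+1}$ is a ray of $T_j$ from $o_j$, and it contains $A_j$. The set $\mathcal Q_j=L_j\times H_j\subset B_j$ is a convex flat quarter plane, which $u$ maps isometrically onto $\{[\cdot]_j\ge\alpha_{j-1},\ [\cdot]_{j-1}\ge\alpha_j\}$ by \eqref{eq:u} and \eqref{eq:corner}. The half-strip $\mathcal D_{j+1}=[o_{j+1},A_{j+1}]\times H_{j+1}\subset V_{j+1}$ lies in $\mathcal Q_{j+1}$; it also lies in $\mathcal Q_j$, where $H_{j+1}\subset L_j$ and $[o_{j+1},A_{j+1}]\subset H_j$. Its image is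
\begin{equation}\label{eq:strip}
u(\mathcal D_{j+1})=\{[\cdot]_j\ge\alpha_{j+1},\ \ \alpha_j\le[\cdot]_{j+1}\le\omega_{j+1}\}.
\end{equation}
For $j\ge i_0$ let $e_j$ and $f_j$ be the points of the line $\mathsf y=s\mathsf x$ with $[e_j]_{j-1}=\alpha_j$ and $[f_j]_j=\omega_j$, and order the line by level. If $c_j=(\alpha_j,\omega_j)$ is upper, then $\mathsf y(e_j)=s\alpha_j<\omega_j=\mathsf y(f_j)$; if $c_j=(\omega_j,\alpha_j)$ is lower, then $\mathsf x(e_j)=\alpha_j/s<\omega_j=\mathsf x(f_j)$. So $e_j<f_j$. Also $f_j<e_{j+1}$, since $[f_j]_j=\omega_j<\alpha_{j+1}=[e_{j+1}]_j$. These points tend to infinity because $|f_j|\ge\omega_j+\alpha_j=|c_j|$.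

For $j>i_0$ the segment $[e_j,f_{j+1}]$ lies in $u(\mathcal Q_j)$, since $[e_j]_{j-1}=\alpha_j$ and $[e_j]_j\ge[e_{j-1}]_{j-2}=\alpha_{j-1}$. Let $\beta_j\subset\mathcal Q_j$ be its lift, a geodesic segment. The segment $[e_{j+1},f_{j+1}]$ lies in the region \eqref{eq:strip}, so over it $\beta_j$ and $\beta_{j+1}$ both equal the lift to $\mathcal D_{j+1}$. The overlaps are nondegenerate and nonconsecutive segments of the line are disjoint, so the $\beta_j$ form a local geodesic, hence a ray $\beta$, with $u\circ\beta$ in the line. It starts over $e_{i_0+1}$, where the tree coordinate is in $[o_{i_0+1},A_{i_0+1}]$, so in $V_{i_0+1}\subset X^-_{B_j}$ for all $j>i_0$. Strictly between $f_j$ and $e_{j+1}$ the tree coordinate of $\beta_j$ is in the open bridge, so $\beta$ is in $B_j\setminus V_j\subset X\setminus X^-_{B_j}$. By Lemma~\ref{lem:shadows}(a),(b), the endpoint $\xi$ of $\beta$ lies in $I$. The ray from $x_0$ to $\xi$ stays at bounded distance from $\beta$ and $u$ is Lipschitz, so $\mathsf y/\mathsf x\to s$ along $\Gamma_\xi$. Different $s$ give different $\xi$. Hence $s_-<s_+$ implies $|I|\ge2$ and $(s_-,s_+)\subset S(I)$.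

\emph{Step 4: endpoints and continuity.} Let $s_n\in(s_-,s_+)$ decrease to $s_-$, let $S(\xi_n)=s_n$, and let $\xi\in I$ be a subsequential limit; $I$ is compact. For $n>m$ the path $\Gamma_{\xi_n}$ is below $\Gamma_{\xi_m}$ by \eqref{eq:order}, hence so is $\Gamma_\xi$ by Lemma~\ref{lem:levels}, and $S(\xi)\le s_m$ for all $m$. So $S(\xi)=s_-$. With increasing $s_n$ and ``above'' we get $s_+\in S(I)$. If $\xi_n\to\xi$ in $I$ and $S(\xi_n)\to s>S(\xi)$, take $\xi'$ with $S(\xi)<S(\xi')<s$. For large $n$, $\Gamma_{\xi_n}$ is above $\Gamma_{\xi'}$, hence so is $\Gamma_\xi$, and $S(\xi)\ge S(\xi')$, a contradiction; for $s<S(\xi)$ reverse all inequalities. So $S$ is a continuous bijection from a compact space onto $[s_-,s_+]$.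
\end{proof}

\section{Matching the trees}\label{sec:trees}

\subsection{Normalization}

We use the notation of type $1$; for type $2$ read $d$ for $a$ and $b$ for $c$. So in the tree of a block the $c$-edges lie on lines and the $a$-edges do not. Call the tree \emph{normalized} if
\begin{equation}\label{eq:normal}
p\,(1+3q)=1-q,\qquad\text{where } p=e^{-l_a},\ q=e^{-l_c}.
\end{equation}
For $l_a=l_c$ this gives $p=1/3$, the length $\log 3$ for which balls of radius $R$ have about $e^R$ vertices; the count below shows that \eqref{eq:normal} means the same in general. For any $l_a,l_c$ there is a unique $\lambda>0$ with $e^{\lambda l_a}=(1+3e^{-\lambda l_c})/(1-e^{-\lambda l_c})$, because the left side increases from $1$ to $\infty$ and the right side decreases from $\infty$ to $1$. By Lemma~\ref{lem:rescale} the two types can be rescaled independently. \emph{So from now on $X=X_l$ and $X'=X_{l'}$ have normalized trees of both types.} Primes denote objects of $X'$, and $\kappa$ is a number larger than all eight edge lengths.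

Let $T,T'$ be trees of one type for $X,X'$, with oriented lines $\ell,\ell'$ and vertices $o\in\ell$, $o'\in\ell'$, which we use as origins of coordinates on $\ell,\ell'$; let $\ell^\pm$ be the ends of $\ell$. For a line $M\ne\ell$ or an end $\eta\notin\partial\ell$ let $h(M),h(\eta)\in\mathbb R$ be the coordinate of the attaching point, and let $\delta(M)=d(M,\ell)$ be the \emph{depth} of $M$.

\begin{proposition}\label{prop:matching}
There are constants $K_\varepsilon$ $(\varepsilon>0)$, depending only on $l$ and $l'$, a homeomorphism $f:\partial T\to\partial T'$ and a bijection $M\mapsto M'$ from the lines $\ne\ell$ to the lines $\ne\ell'$ such that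
\begin{itemize}
\item[(a)] $f(\ell^\pm)=\ell'^\pm$ and $f(\partial M)=\partial M'$;
\item[(b)] $|h(f(\eta))-h(\eta)|\le\kappa$ and $|h(M')-h(M)|\le\kappa$;
\item[(c)] $|\delta(M')-\delta(M)|\le\varepsilon\min(\delta(M),\delta(M'))+K_\varepsilon$ for all $\varepsilon>0$.
\end{itemize}
\end{proposition}

Listing the lines of both trees by depth and matching them in order gives a bounded error in depth, but it ignores the topology. To get a homeomorphism we must cut the boundaries into ever smaller matched pieces and match lines inside them, and each cut makes the bounded error larger. The remedy is to cut rarely: the $k$-th error $E_k$ does not depend on the depth $R_k$ at which it is incurred, so we may take $R_k\ge2^kE_k$.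

\subsection{Counting lines}

Orient the edges $e\not\subset\ell$ away from $\ell$. The \emph{depth} $\delta(e)$ is the distance from $\ell$ to the terminal vertex of $e$. The \emph{successors} of $e$ are the three other edges at its terminal vertex: one $a$-edge and two $c$-edges if $e$ is an $a$-edge, two $a$-edges and one $c$-edge if $e$ is a $c$-edge. Write $e'\succeq e$ if $e'$ is $e$ or an iterated successor, and let $Z(e)\subset\partial T$ be the \emph{cylinder} of ends beyond $e$, a clopen set. The last edge $e_M$ of the bridge to a line $M$ is an $a$-edge with $\delta(e_M)=\delta(M)$; conversely an $a$-edge $e$ equals $e_M$ for the line $M$ through its terminal vertex. So lines $\neq\ell$ correspond to $a$-edges. We say that $M$ is \emph{in} $Z(e)$ if $e_M\succeq e$; then $\partial M\subset Z(e)$. A line that contains an edge $e'\succeq e$ either contains $e$ or lies in the subtree beyond $e$, and in the second case it is in $Z(e)$.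

For $R>\delta(e)$ let $\Sigma_R(e)$ be the set of edges $e'\succeq e$ of depth $\ge R$ whose predecessor has depth $<R$. Let $\nu_e(R)$ be the number of lines of depth $<R$ in $Z(e)$.

\begin{lemma}\label{lem:count}
There is $\Lambda\ge1$, depending only on $l,l'$, such that in all four trees
\[
|\Sigma_R(e)|\ge\Lambda^{-1}e^{R-\delta(e)}\ \ (R>\delta(e)),\qquad \nu_e(R)\le\Lambda e^{R-\delta(e)}\ \ (R\in\mathbb R),
\]
and $\nu_e(R)\ge\Lambda^{-1}e^{R-\delta(e)}$ for $R>\delta(e)+\kappa$.
\end{lemma}

\begin{proof}
Let $\theta=2p/(1-q)$, and give an $a$-edge the weight $\psi(e)=e^{-\delta(e)}$ and a $c$-edge the weight $\psi(e)=\theta e^{-\delta(e)}$. Then $p+2\theta q=p(1+3q)/(1-q)=1$ by \eqref{eq:normal}, and $2p+\theta q=\theta$. These two identities say that $\psi(e)$ is the sum of the weights of the successors of $e$. The edges $\succeq e$ of depth $<R$ are the inner nodes of a finite ternary tree with leaf set $\Sigma_R(e)$, so the weights of the leaves add up to $\psi(e)$ and there are $(|\Sigma_R(e)|-1)/2$ inner nodes. The leaves have depth in $[R,R+\kappa)$, so $|\Sigma_R(e)|$ is bounded above and below by constant multiples of $e^{R-\delta(e)}$.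 This gives the first two bounds, as $\nu_e(R)$ is at most the number of inner nodes and vanishes for $R\le\delta(e)$. For the third, choose an $a$-successor of each edge $\succeq e$ of depth $<R-l_a$; these are distinct $a$-edges of depth $<R$, and with $\Sigma=\Sigma_{R-l_a}(e)$ their number is $(|\Sigma|-1)/2\ge|\Sigma|/3$, since $|\Sigma|\ge3$.
\end{proof}

\begin{remark}
Normalization is used only here, and a common rate is needed. If the lengths of $T'$ were those of a normalized tree divided by $\lambda$, lines with bounded $h$ and depth $<R$ would number about $e^{R}$ in $T$ and $e^{\lambda R}$ in $T'$; by (b) and (c) this gives $1\le\lambda(1+\varepsilon)$ and $\lambda\le1+\varepsilon$ for all $\varepsilon>0$, so $\lambda=1$.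
\end{remark}

\subsection{The refinement step}

Let $R,w\ge0$ and $m\ge1$. A \emph{pair of order $(R,w,m)$} consists of sets $U\subset\partial T$ and $U'\subset\partial T'$, each given as a disjoint union of cylinders of \emph{initial edges} of depth in $[R,R+w]$, of one of two kinds:
\begin{itemize}
\item[(I)] the initial edges are $a$-edges, at least one and at most $m$ on each side;
\item[(II)] there is one initial edge on each side, a $c$-edge. The line through it is the \emph{old line}; it is not in $U$, and exactly one of its ends, the \emph{old end}, lies in $U$. The same holds for $U'$.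
\end{itemize}
A line is in $U$ if it is in one of the cylinders, and an edge is in $U$ if it is $\succeq$ an initial edge. Put
\[
E=w+\kappa+1+\log(m\Lambda^2),\qquad w_+=E+\kappa,\qquad m_+=\lceil2m\Lambda^2e^{E+\kappa+w}\rceil ;
\]
these numbers do not depend on $R$.

\begin{lemma}\label{lem:refine}
Let $(U,U')$ be a pair of order $(R,w,m)$, and let $R_+>R+w+\kappa$ satisfy $\Lambda^{-1}e^{R_+-R-w}\ge2m$. There are a bijection $L\mapsto L'$ between finite sets of \emph{matched} lines in $U$ and in $U'$, bijections $\partial L\to\partial L'$, and finitely many pairs $(U_i,U_i')$ of order $(R_+,w_+,m_+)$ such that: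
\begin{itemize}
\item[(a)] $|\delta(L')-\delta(L)|\le E$, and all lines of depth $<R_+$ in $U$ and in $U'$ are matched;
\item[(b)] the $U_i$ partition $U$, the $U'_i$ partition $U'$, and each lies in a single cylinder of $U$ or $U'$;
\item[(c)] a line in $U$ is unmatched if and only if it is in some $U_i$, and likewise in $U'$;
\item[(d)] corresponding ends of matched lines, and in case {\rm(II)} the two old ends, are the old ends of a pair $(U_i,U'_i)$ of kind {\rm(II)}.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{Matching.} List the lines in $U$ as $L_1,L_2,\dots$ with nondecreasing depths $t_i\ge R$, and those in $U'$ as $L'_i$ with depths $t'_i\ge R$. By Lemma~\ref{lem:count}, $i\le m\Lambda e^{t-R}$ for every $t>t_i$, so $i\le m\Lambda e^{t_i-R}$. Since $t_i+E>R+w+\kappa$, one cylinder of $U'$ already contains at least $\Lambda^{-1}e^{t_i+E-R-w}\ge m\Lambda e^{t_i-R}\ge i$ lines of depth $<t_i+E$. So $t'_i<t_i+E$, and by symmetry $|t_i-t'_i|\le E$. Let $N$ be the larger of the numbers of lines of depth $<R_+$ in $U$ and in $U'$. Match $L_i$ with $L'_i$ for $i\le N$, with any bijection of their ends. This gives (a), and matched lines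 have depth $<R^*:=R_++E$, because one of $t_i,t'_i$ is $<R_+$.

\emph{The frontier.} Call an edge in $U$ \emph{internal} if it is $e_L$ for a matched line $L$, or a $c$-edge of depth $<R^*$ on a matched line or on the old line. There are finitely many internal edges. A $c$-edge in $U$ lies on the old line or on a line in $U$ of smaller depth, so all edges in $U$ of depth $<R_+$, among them the initial edges, are internal. The predecessor in $U$ of an internal edge is internal. Indeed, the predecessor of $e_{L_i}$ is $e_L$, or a $c$-edge of depth $<R^*$ on a line $L$, where $L$ is old or has depth $<t_i$ and is therefore matched. The predecessor of an internal $c$-edge on $L$ is a $c$-edge on $L$, or it is $e_L$, in which case $L$ is in $U$, not old, and so matched. Hence the cylinders of the \emph{frontier} edges, the noninternal successors of internal edges, partition $U$. A frontier $c$-edge lies on the line of its predecessor or on the line at which its predecessor ends, so frontier edges are of two kinds: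
\begin{itemize}
\item \emph{tails}: for each end of a matched line and for the old end, the first $c$-edge of depth $\ge R^*$ on that line toward that end; its depth is in $[R^*,R^*+\kappa)$;
\item $a$-edges of unmatched lines, of depth in $[R_+,R^*+\kappa)$.
\end{itemize}
An $a$-edge in $U$ is noninternal if and only if it is $\succeq$ a frontier edge; this will give (c).

\emph{Counting frontier $a$-edges.} Let $P,P'$ be their numbers in $U,U'$. By Lemma~\ref{lem:count}, $P\le m\Lambda e^{R^*+\kappa-R}$. For a lower bound let $e_0$ be an initial edge and $e'\in\Sigma_{R_+}(e_0)$. Its predecessor is internal, and $e'$ is not a tail since $\delta(e')<R_++\kappa<R^*$. So $e'$ is a frontier $a$-edge, or it is internal, and then the first noninternal edge in a sequence of successive $a$-successors of $e'$ is a frontier $a$-edge. The cylinders $Z(e')$ are disjoint, so $P\ge|\Sigma_{R_+}(e_0)|\ge\Lambda^{-1}e^{R_+-R-w}\ge2m$. The same bounds hold for $P'$. Thus $P/P'$ and $P'/P$ are at most $m\Lambda^2e^{E+\kappa+w}$.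

\emph{Grouping.} The numbers $P$ and $P'$ differ in general, which is why kind (I) allows several cylinders. Say $P\le P'$, the other case being symmetric, and let $r=\lceil2P'/P\rceil\le m_+$. Inside each of the at most $m\le P/2$ cylinders of $U'$, divide the frontier $a$-edges into groups of size $\le r$; this takes at most $P'/r+m\le P$ groups in total. Since $P'\ge P$, we can split groups until there are exactly $P$ of them. Pair them with the $P$ single frontier $a$-edges of $U$; this gives pairs of kind (I). Pair the tails toward corresponding ends; this gives pairs of kind (II) and proves (d). All new initial edges have depth in $[R_+,R_++w_+]$, and (b), (c) hold.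
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:matching}]
For $n\in\mathbb Z$ let $Q_n$ be the set of ends $\eta\notin\partial\ell$ with $h(\eta)\in[n\kappa,(n+1)\kappa)$, and define $Q'_n$ likewise. The interval contains at least one and boundedly many vertices, each with two $a$-edges, so $(Q_n,Q'_n)$ is a pair of kind (I) and order $(0,\kappa,m_0)$ with $m_0$ independent of $n$. Put $R_0=0$, $w_0=\kappa$, and define $E_k,w_{k+1},m_{k+1}$ from $w_k,m_k$ as above. Then choose $R_{k+1}$ inductively, large enough for Lemma~\ref{lem:refine} and with $R_{k+1}\ge2^{k+1}E_{k+1}$; so $R_k\to\infty$. The pairs $(Q_n,Q'_n)$ form stage $0$, and stage $k+1$ is obtained by applying Lemma~\ref{lem:refine} to all pairs of stage $k$.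

For each $n$ we get nested finite clopen partitions of $Q_n$ and $Q'_n$ with compatible bijections between their pieces. A piece of stage $k+1$ lies in one cylinder of depth $\ge R_k$, and two distinct ends do not lie in common cylinders of unbounded depth. So every nested sequence of pieces meets in exactly one point, on both sides. This defines a bijection $f_n:Q_n\to Q'_n$ that maps pieces onto pieces; the pieces form bases of the topologies, so $f_n$ is a homeomorphism. By Lemma~\ref{lem:refine}(c) and induction, the lines in pieces of stage $k$ are exactly those not matched before; by (a), all lines of depth $<R_{k+1}$ are matched after the refinement of stage $k$. So every line is matched exactly once, on both sides. By (d), corresponding ends of matched lines lie in corresponding pieces at all later stages, so $f_n$ maps one to the other. Let $f$ be the union of the $f_n$ with $\ell^\pm\mapsto\ell'^\pm$. It is a homeomorphism, since the sets $\{\ell^+\}\cup\bigcup_{n\ge N}Q_n$ and $\{\ell^-\}\cup\bigcup_{n\le-N}Q_n$ are neighborhood bases of $\ell^\pm$. This proves (a), and (b) holds as $f(Q_n)=Q'_n$ and $h(M)=h(\eta)$ for $\eta\in\partial M$.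 A line matched in the refinement of stage $k$ has $|\delta(M')-\delta(M)|\le E_k$ and $\delta(M),\delta(M')\ge R_k$, so the difference is at most $2^{-k}\min(\delta(M),\delta(M'))$ if $k\ge1$. Let $K_\varepsilon$ be the maximum of $E_0$ and the finitely many $E_k$ with $2^{-k}>\varepsilon$.
\end{proof}

\section{The bijection $F$}\label{sec:F}

\subsection{Matching the blocks}

We define inductively a type-preserving bijection $C\mapsto C'$ between the blocks of $X$ and $X'$ that respects the child relation, orientations of all axes and fibers, and homeomorphisms $f_C:\partial T_C\to\partial T_{C'}$. Match the root blocks by type, and orient their axes and fibers, the two factors of $W_0$ and $W'_0$, by the generators $b$ and $c$. Suppose that $C'$ is defined and $\ell_C,\mathbb R_C,\ell_{C'},\mathbb R_{C'}$ are oriented. Let $f_C$ and $M\mapsto M'$ be given by Proposition~\ref{prop:matching} for $(T_C,\ell_C,o_C)$ and $(T_{C'},\ell_{C'},o_{C'})$. If $D$ is the child of $C$ with $W(D)=M\times\mathbb R_C$, let $D'$ be the child of $C'$ with $W(D')=M'\times\mathbb R_{C'}$. Orient $M$ arbitrarily and $M'$ so that $f_C(M^\pm)=M'^\pm$. By \eqref{eq:child}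 this orients the axes and fibers of $D$ and $D'$.

Define $F_C:\partial C\to\partial C'$ by $F_C(\eta,\mu)=(f_C(\eta),\mu)$, with poles going to the poles of the same sign; by (F6) it is a homeomorphism. These maps fit together. A wall $V$ and its partner $V'$ are products of two oriented lines; let $\iota_V:\partial V\to\partial V'$ be induced by an isometry $V\to V'$ that preserves the factors and their orientations. If $C\supset V=M\times\mathbb R_C$, where $M$ may be the axis, then $f_C(M^\pm)=M'^\pm$ and $F_C$ preserves signed slopes and signs of poles, which says that $F_C=\iota_V$ on $\partial V$. So the two blocks that contain $V$ agree on $\partial V$. If $\xi\in\partial C_1\cap\partial C_2$ for arbitrary blocks, then each wall $V$ on the path from $C_1$ to $C_2$ has them in different halves, so $\xi\in\partial V$ by Lemma~\ref{lem:shadows}(a), and the maps agree at $\xi$ step by step along the path. We obtain a map $F$ on the union of all $\partial C$, that is, on the points with finite itinerary, and it restricts to bijections $\partial W_0\to\partial W'_0$ and $\partial^\circ C\to\partial^\circ C'$.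

\subsection{Corresponding corners are close}

Let $B_0,\dots,B_k$ be a chain as in Section~\ref{sec:corners}, with final end $\eta$ if $k<\infty$, and let $c'_j$ be the corners of the chain $B'_0,\dots,B'_k$, with final end $f_{B_k}(\eta)$. Corresponding corners are both upper or both lower. Since $a_j=|h|$ for the line $M_{j+1}$ or the end $\eta$ in $(T_j,\ell_j,o_j)$, Proposition~\ref{prop:matching} gives $|a'_j-a_j|\le\kappa$ and $|r'_i-r_i|\le\varepsilon\min(\delta_i,\delta'_i)+\kappa+K_\varepsilon$. By \eqref{eq:corner}, $|c'_j-c_j|\le\sum_{i<j}|r'_i-r_i|+|a'_j-a_j|$, and $\sum_{i<j}\delta_i\le|c_j|$, $\sum_{i<j}\delta'_i\le|c'_j|$. With $\bar K_\varepsilon=\kappa+K_\varepsilon$ we get, for all $\varepsilon>0$ and all $j$,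
\begin{equation}\label{eq:error}
|c'_j-c_j|\le\varepsilon\min(|c_j|,|c'_j|)+(j+1)\bar K_\varepsilon .
\end{equation}
The last term can be comparable to $|c_j|$, as for the linearly growing corners of Example~\ref{ex:point}. To pass from distances to slopes we use the following: if $c\ne0$ and $|c'-c|\le\eta|c|$ with $\eta<1/\sqrt2$, then the Euclidean distance from $c'$ to $c$ is at most $\sqrt2\eta$ times the Euclidean norm of $c$, so
\begin{equation}\label{eq:angle}
|\arctan\operatorname{slope}(c')-\arctan\operatorname{slope}(c)|\le\arcsin(\sqrt2\,\eta).
\end{equation}

\begin{lemma}\label{lem:arcs}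
Let $I$ and $I'$ belong to corresponding infinite itineraries. If $s_-<s_+$ or $s'_-<s'_+$, then $s_-=s'_-$, $s_+=s'_+$, and $|c_j|$, $|c'_j|$ grow at least exponentially in $j$.
\end{lemma}

\begin{proof}
As \eqref{eq:error} is symmetric, let $s_-<s<s'<s_+$. For large $j$, lower corners have slope $\le s$ and upper corners have slope $\ge s'$, so \eqref{eq:growth} applies to all lower corners of large index. As $\mathsf y(c_i)>0$ for $i\ge2$ and $|c_j|$ increases, $|c_j|$ grows at least exponentially. Then \eqref{eq:error} gives $\limsup|c'_j-c_j|/|c_j|\le\varepsilon$ for every $\varepsilon$, so the limit is $0$. Hence $|c'_j|/|c_j|\to1$, and \eqref{eq:angle} gives $s'_\pm=s_\pm$.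
\end{proof}

By Proposition~\ref{prop:itinerary} and Lemma~\ref{lem:arcs}, either $|I|=|I'|=1$, or $S$ and $S'$ are homeomorphisms onto the same interval. Define $F$ on $I$ by $F(I)=I'$ in the first case and by $F=S'^{-1}\circ S$ in the second. Now $F$ maps each part of the partition \eqref{eq:partition} bijectively onto the corresponding part, so
\begin{equation}\label{eq:Fbij}
F:\partial X\to\partial X'\text{ is a bijection},\qquad F|_{\partial C}=F_C,\qquad F(\Omega_C)=\Omega_{C'}\ \text{ for all blocks }C.
\end{equation}
In particular, if $\xi$ is in the shadow of a child of $C$, the corners $c'_j$ above are those of $F(\xi)$ developed from $C'$. The inverse $F^{-1}$ arises from the maps $f_C^{-1}$ by the same construction, and Proposition~\ref{prop:matching} is symmetric. So every statement below also holds with $X,X'$ exchanged and $F$ replaced by $F^{-1}$.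

\section{The comparison lemma}\label{sec:comparison}

Continuity of $F$ comes down to one assertion: $\xi$ and $F(\xi)$ cannot be seen in clearly different slopes. We do not know the itinerary of $\xi$ in advance, so we cannot assume that its corners grow fast. The lemma below derives the growth from the assumption that the slopes differ. A steep ray $\Gamma$ pushes the upper corners $c_j$ up, a flat ray $\Gamma'$ pushes the lower corners $c'_j$ down, and as long as the error \eqref{eq:error} is relatively small the second fact transfers to $c_j$. Then \eqref{eq:growth} gives exponential growth, which keeps the error small at the next step. Hypothesis (iv) starts the induction.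

\begin{lemma}\label{lem:comparison}
Let $0<s_1<s_2<\infty$. There is $D_0=D_0(s_1,s_2)$ with the following property. Let $C$ be a block and $\xi$ a point in the shadow of a child of $C$; let $\Gamma,c_j,k,i(\cdot)$ belong to $\xi$ developed from $C$ and $\Gamma',c'_j,k,i'(\cdot)$ to $F(\xi)$ developed from $C'$. Then there are no levels $\rho,\rho'\ge0$ and integer $i_0$ such that
\begin{itemize}
\item[(i)] $\Gamma$ is $s_2$-steep at level $\rho$;
\item[(ii)] $\Gamma'$ is $s_1$-flat at level $\rho'$;
\item[(iii)] $\max(i(\rho),i'(\rho'))\le i_0<k$, all lower $c_j$ with $i(\rho)<j\le i_0$ have slope $<s_2$, and all upper $c'_j$ with $i'(\rho')<j\le i_0$ have slope $>s_1$;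
\item[(iv)] $|c_{i_0+1}|\ge D_0(1+i_0)$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $s=(s_1+s_2)/2$ and $Q=s_2/s>1$. Choose $\eta\in(0,1/\sqrt2)$ with $\arcsin(\sqrt2\eta)\le\arctan s-\arctan s_1$. By \eqref{eq:angle},
\begin{equation}\label{eq:transfer}
|c'_j-c_j|\le\eta|c_j|\ \text{ and }\ \operatorname{slope}(c'_j)\le s_1\quad\Longrightarrow\quad\operatorname{slope}(c_j)\le s<s_2 .
\end{equation}
Put $K=\bar K_{\eta/2}$, $\;N=4+\frac{2}{\log Q}\big(1+\log\frac{1+s_2}{s_2}\big)$ and $D_0=4K(1+N)/\eta$. Suppose that (i)--(iv) hold. Let $J$ be given by Lemma~\ref{lem:steep} for $\Gamma,s_2,\rho$, and $J'$ by its second version for $\Gamma',s_1,\rho'$. If finite, $J$ is the index of a lower corner and $J'$ of an upper corner. By (iii), $J,J'>i_0$, and by Lemma~\ref{lem:steep}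
\begin{equation}\label{eq:sides}
\text{upper }c_i\ (i_0<i<J)\text{ have slope}\ge s_2,\qquad \text{lower }c'_i\ (i_0<i<J')\text{ have slope}\le s_1 .
\end{equation}

\emph{Claim: $|c'_j-c_j|\le\eta|c_j|$ for all finite $j$ with $i_0<j\le\min(J,J',k)$.} We use induction on $j$. Let $i_1=i_0+1$, $D=|c_{i_1}|$ and $v=|c_j|\ge D$. For $i_0<i<j$, upper $c_i$ have slope $\ge s_2$, and lower $c_i$ have slope $\le s$ by \eqref{eq:sides}, \eqref{eq:transfer} and the inductive hypothesis. We show
\begin{equation}\label{eq:logbound}
j\le i_0+N+N\log(v/D).
\end{equation}
Let $i_2\in\{i_1+1,i_1+2\}$ be the first index $>i_1$ of lower type. If $j<i_2$, then $j\le i_0+2$ and \eqref{eq:logbound} holds. Let $j\ge i_2$. If $c_{i_1}$ is upper, then $\mathsf y(c_{i_2})\ge\mathsf y(c_{i_1})\ge\frac{s_2}{1+s_2}D$. If $c_{i_1}$ is lower, then $\mathsf y(c_{i_2})\ge\mathsf y(c_{i_1+1})\ge s_2\,\mathsf x(c_{i_1+1})\ge s_2\,\mathsf x(c_{i_1})\ge\frac{s_2}{1+s}D\ge\frac{s_2}{1+s_2}D$. With $n=\lfloor(j-i_2)/2\rfloor$, applying \eqref{eq:growth} $n$ times gives $v\ge\mathsf y(c_{i_2+2n})\ge Q^n\frac{s_2}{1+s_2}D$. Since $j\le i_2+2n+1\le i_0+4+2n$, \eqref{eq:logbound}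 follows. Now \eqref{eq:error} with $\varepsilon=\eta/2$, \eqref{eq:logbound} and $\log(v/D)\le v/D$ give
\[
|c'_j-c_j|\le\tfrac\eta2v+K(i_0+1+N)+KN\,\frac vD\le\eta v,
\]
because (iv) gives $K(i_0+1+N)\le\eta D/4\le\eta v/4$ and $KN/D\le\eta/4$. The claim is proved.

The indices $J,J'$ can be equal only if both are infinite. If $J<J'$, then $c'_J$ is lower with slope $\le s_1$ by \eqref{eq:sides}, so $c_J$ has slope $<s_2$ by the claim and \eqref{eq:transfer}, contrary to the definition of $J$. If $J'<J$, then $c'_{J'}$ has slope $\le s_1$ by definition, so the upper corner $c_{J'}$ has slope $<s_2$, contrary to \eqref{eq:sides}. So $J=J'=\infty$. By Lemma~\ref{lem:steep}, the slopes of $\Gamma$ are eventually nondecreasing and $>s_2$ and those of $\Gamma'$ are eventually nonincreasing and $<s_1$; so $\mathsf y/\mathsf x$ has a limit $>s_2$ along $\Gamma$ and a limit $<s_1$ along $\Gamma'$. We show that these limits are equal, which is the final contradiction.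

If $k<\infty$, they are the final slopes, which agree by Lemma~\ref{lem:developed}(d), since $F_{B_k}$ preserves slopes. Let $k=\infty$. For all $j>i_0$, lower $c_j$ have slope $\le s$ and upper $c_j$ have slope $\ge s_2$. Apart from finitely many, the corners of the itinerary of $\xi$ developed from its root block are the points $c_j+u(w_C)$, with the same types. As $|c_j|\to\infty$, the translation does not affect limits of slopes, so $s_-\le s<s_2\le s_+$ and $S'(F(\xi))=S(\xi)$ by the definition of $F$. The rays to $\xi$ from $w_C$ and from $x_0$ are at bounded distance and $u$ is Lipschitz, so the limit of $\mathsf y/\mathsf x$ along $\Gamma$ is $S(\xi)$; in the same way the limit along $\Gamma'$ is $S'(F(\xi))$.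
\end{proof}

\section{Continuity of $F$}\label{sec:continuity}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:rescale} we may assume that all trees are normalized. The map $F$ is a bijection from a compact space to a Hausdorff space, so it suffices to prove continuity. Both spaces are compact and metrizable, so it suffices to show: if $\xi_n\to\xi$ and $F(\xi_n)\to\zeta'$, then $\zeta'=F(\xi)$. We pass to subsequences freely.

\emph{Case 1: $\xi$ has a finite itinerary.} We reduce to the situation
\begin{itemize}
\item[$(\mathrm P_C)$] $\xi\in\partial C$, and each $\xi_n$ lies in $\partial C$ or in the shadow of a child of $C$.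
\end{itemize}
If $\xi\in\partial^\circ C$, then $\xi_n$ lies in the open set $\Omega_C$ for large $n$, and $(\mathrm P_C)$ holds by Lemma~\ref{lem:shadows}(b). If $\xi\in\partial W_0$, the same lemma gives a root block $C$ and a subsequence in $\partial W_0\cup\Omega_C$, and again $(\mathrm P_C)$ holds. After passing to a subsequence, one of three cases occurs.

\emph{(1a) All $\xi_n$ lie in $\partial C$.} Then $\zeta'=F(\xi)$, as $F_C$ is continuous.

\emph{(1b) The $\xi_n$ lie in shadows of pairwise distinct children of $C$}, with parent walls $M_n\times\mathbb R_C$. This is the situation of Section~\ref{sec:onewall}. Develop from $C$ and $C'$, and mark the data of $\xi_n$ by an index $n$. The lines $M_n$ are disjoint and $T_C$ is locally finite, so $r_{0,n}=d(o_C,M_n)\to\infty$. By Lemma~\ref{lem:crossing}, the ray from $w_C$ to $\xi_n$ starts with a segment in $C$ over $[o_C,o_{M_n}]$ of signed slope $\mu_n=Z_{0,n}/P_{0,n}$ and length $\ge r_{0,n}$. We may assume that $o_{M_n}\to\eta\in\partial T_C$ and $\mu_n\to\mu\in[-\infty,\infty]$. Then $\xi=(\eta,\mu)$, where $(\eta,\pm\infty)$ denotes a pole. Seen from $o_C$, both ends of $M_n$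 lie beyond $o_{M_n}$, so they converge to $\eta$, and both ends of $M'_n$ converge to $f_C(\eta)$. The rays from $o_{C'}$ to the two ends of $M'_n$ separate at $o_{M'_n}$, so $o_{M'_n}\to f_C(\eta)$ and $r'_{0,n}\to\infty$. By \eqref{eq:Fbij}, $F(\xi_n)$ lies in the shadow of the child behind $M'_n\times\mathbb R_{C'}$, so with $\mu'_n\to\mu'$ we get $\zeta'=(f_C(\eta),\mu')$. We must show $\mu'=\mu$.

Suppose $|\mu|\ne|\mu'|$. Then $\phi_C(|\mu|)\ne\phi_C(|\mu'|)$, and after exchanging $X$ and $X'$ if necessary there are $s_1,s_2$ with $\phi_C(|\mu'|)<s_1<s_2<\phi_C(|\mu|)$. By Lemma~\ref{lem:developed}(d), for large $n$ the path $\Gamma_n$ is $s_2$-steep and $\Gamma'_n$ is $s_1$-flat at level $0$, and $|c_{1,n}|\ge r_{0,n}\ge D_0$. So (i)--(iv) of Lemma~\ref{lem:comparison} hold with $\rho=\rho'=0$ and $i_0=0$, a contradiction. Hence $|\mu|=|\mu'|$. If $\mu\ne0$ we compare signs. By \eqref{eq:sign} with $j=0$, the signed position $h_n$ of $A_{1,n}$ on the axis $\ell_1=\mathbb R_C$ has the sign of $\mu_n$, and $|h_n|=|Z_{0,n}|\tau_{1,n}\ge|Z_{0,n}|\sigma_{1,n}=|\mu_n|r_{0,n}\to\infty$. Also $h'_n$ has the sign of $\mu'_n$, and $|h'_n-h_n|\le\kappa$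 by Proposition~\ref{prop:matching}(b). So $\mu_n,\mu'_n$ have the same sign for large $n$, and $\mu'=\mu$.

\emph{(1c) All $\xi_n$ lie in $\Omega_D$ for one child $D$ of $C$.} Then $\xi\in\partial C\cap\partial X_D=\partial W(D)\subset\partial D$ by Lemma~\ref{lem:shadows}(a),(c), and $(\mathrm P_D)$ holds by (b). Repeat the argument with $D$. If (1c) occurred three times in a row, $\xi$ would lie in the boundaries of the parent walls of three consecutive blocks of a chain, contrary to Lemma~\ref{lem:shadows}(d). So we end in (1a) or (1b).

\emph{Case 2: $\xi$ has an infinite itinerary $(B_j)$}, with sets $I\ni\xi$ and $I'\ni F(\xi)$. Shadows are open, so $\xi_n\in\Omega_{B_j}$ for all $j\le k_n$, where $k_n\to\infty$. By \eqref{eq:Fbij}, $F(\xi_n)\in\Omega_{B'_j}\subset\partial X'_{B'_j}$ for $j\le k_n$, so $\zeta'\in I'$ by Lemma~\ref{lem:shadows}(e). If $|I'|=1$ we are done. Otherwise $s_-=s'_-<s'_+=s_+$, and we must show $S'(\zeta')=S(\xi)$. Suppose not; after exchanging $X$ and $X'$ if necessary, choose $s_1,s_2$ with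
\[
s_-\le S'(\zeta')<s_1<s_2<S(\xi)\le s_+ .
\]
Develop from $B_0$ and $B'_0$, and let $c_j,c'_j$ be the corners of $I,I'$. The corners of $\xi_n$ and $F(\xi_n)$ of index $<k_n$ are $c_j$ and $c'_j$, and those of index $\ge k_n$ have level larger than $|c_{k_n-1}|$ and $|c'_{k_n-1}|$, which tend to $\infty$.

The slopes of $\Gamma_\xi$ and the ratios $\mathsf y/\mathsf x$ along it tend to $S(\xi)>s_2$, and $s_-<s_2$. The levels $|c_j|$ form a discrete set. So there are $\rho$ and $\epsilon>0$ such that $\Gamma_\xi[\rho]$ has slope $>s_2$, no $|c_j|$ lies in $[\rho,\rho+\epsilon]$, the path $\Gamma_\xi$, which is straight between these levels, has slope $>s_2$ there, and all lower $c_j$ of level $>\rho$ have slope $<s_2$. For large $n$ the point $\xi_n$ has the same corners of level $\le\rho+\epsilon$ as $\xi$, so $\Gamma_{\xi_n}$ is straight between the levels $\rho$ and $\rho+\epsilon$; by Lemma~\ref{lem:levels} the endpoints of this segment converge to those for $\Gamma_\xi$, hence so does its slope. Thus $\Gamma_{\xi_n}$ is $s_2$-steep at level $\rho$, with the same number $i(\rho)$ as $\xi$. The mirror argument, applied to $F(\xi_n)\to\zeta'$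 with $S'(\zeta')<s_1<s'_+$, gives a level $\rho'$ at which $\Gamma'_{F(\xi_n)}$ is $s_1$-flat for large $n$, with the number $i'(\rho')$ of $\zeta'$, and such that all upper $c'_j$ of level $>\rho'$ have slope $>s_1$. By the exponential growth in Lemma~\ref{lem:arcs} there is $i_0\ge\max(i(\rho),i'(\rho'))$ with $|c_{i_0+1}|\ge D_0(1+i_0)$. For large $n$ we have $k_n>i_0+1$, so (i)--(iv) of Lemma~\ref{lem:comparison} hold for $\xi_n$ developed from $B_0$. This contradiction gives $S'(\zeta')=S(\xi)$, that is, $\zeta'=F(\xi)$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}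
\emph{Boundary Of CAT(0) Groups With Right Angles},
\texttt{https://www.math.toronto.edu/yqing/PhDthesis.pdf}.

\bibitem{BH}
Bridson and Haefliger, \emph{Metric spaces of non-positive curvature}.

\end{thebibliography}
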